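# Automorphisms of $\mathcal E^*$ never move a prime strictly up or down

## 1. A prime and its image are equal or incomparable

Let $\mathcal E$ be the lattice of recursively enumerable (r.e.) subsets of $\omega$, and let $\mathcal E^*=\mathcal E/\text{fin}$ be the same lattice modulo finite differences, ordered by inclusion modulo finite sets. A *prime* is a prime filter on $\mathcal E^*$. An automorphism $\varphi$ of $\mathcal E^*$ acts on primes by
$$\varphi^*(p)=\{X\text{ r.e.}:\varphi(X)\in p\}.$$
Primes are ordered by inclusion, and $<$, $>$ denote strict inclusion.

**Theorem 1.** There are no automorphism $\varphi$ of $\mathcal E^*$ and prime $p$ with $\varphi^*(p)>p$. Nor can $\varphi^*(p)<p$ occur. Hence $p$ and $\varphi^*(p)$ are always equal or incomparable.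

This answers a question from the paper "Duality, non-standard elements, and dynamic properties of r.e. sets": is there an automorphism $\varphi$ with $\varphi^*(p)>p$ for some prime $p$? There is a sharper form, which we derive from Theorem 1 in Section 8.

**Theorem 2.** For every automorphism $\varphi$ of $\mathcal E^*$ and prime $p$, exactly one of the following holds:

(i) $\varphi^*(p)=p$;

(ii) there is $Z\in p$ with $\varphi(Z)\cap Z$ finite.

What the proof rests on should be clear from the start. Its core is a diagonalization, Theorem 3 in Section 4, which we prove from scratch. To pass from Theorem 3 to Theorem 1 we use two published theorems without reproving them: automorphisms of $\mathcal E^*$ lift to $\mathcal E$ (Soare), and the main theorem of Cholak and Harrington on splits of r.e. sets. Both are stated precisely in Section 7. The second is the essential one.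

**Unpacking the statement.** A prime is a collection $p$ of r.e. sets, closed under finite differences, such that

* $\omega\in p$, and no finite set is in $p$;
* if $X\in p$ and $X\subseteq^*Y$ with $Y$ r.e., then $Y\in p$;
* if $X,Y\in p$, then $X\cap Y\in p$;
* if $X\cup Y\in p$, then $X\in p$ or $Y\in p$.

Here $\subseteq^*$ and $=^*$ are inclusion and equality modulo finite sets. We write $\varphi(X)$ for any representative of the image of the class of $X$; since $p$ is closed under finite differences, "$\varphi(X)\in p$" makes sense. The set $\varphi^*(p)$ is again a prime, because $\varphi$ preserves $\emptyset,\omega,\cap,\cup$ modulo finite sets. The map $\varphi^*$ preserves inclusion, and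
$$(\varphi^{-1})^*(\varphi^*(p))=\{X:\varphi(\varphi^{-1}(X))\in p\}=p,$$
so $\varphi^*$ is an automorphism of the ordered set of primes. This set is the underlying order of the Priestley dual of $\mathcal E^*$; the topology of the dual will play no role.

So $\varphi^*(p)>p$ means two things: $X\in p$ implies $\varphi(X)\in p$ for every r.e. $X$, and there is an r.e. $A\notin p$ with $\varphi(A)\in p$.

## 2. Comparable primes agree on recursive sets

We write $\overline R$ for the complement of $R$. The recursive sets are exactly the complemented elements of $\mathcal E^*$: if $X\cup Y=^*\omega$ and $X\cap Y=^*\emptyset$ with $X,Y$ r.e., then $\overline X=^*Y$ is r.e. Hence automorphisms preserve recursive sets. If $R$ is recursive and $p$ is a prime, exactly one of $R,\overline R$ is in $p$: at least one since $R\cup\overline R=\omega\in p$, and not both since $\emptyset\notin p$.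

**(P1)** If $p\subseteq q$ are primes and $R$ is recursive, then $R\in p\iff R\in q$.

*Proof.* The direction from left to right is clear. If $R\in q\setminus p$, then $\overline R\in p\subseteq q$, so $\emptyset=R\cap\overline R\in q$, a contradiction. $\blacksquare$

**Example (a comparable pair).** Let $M$ be a maximal set: $M$ is r.e., $\overline M$ is infinite, and for every r.e. $X$ either $X\cup M=^*M$ or $X\cup M=^*\omega$. Maximal sets exist by a classical theorem. Put
$$p_M=\{X\text{ r.e.}:X\cup M=^*\omega\}.$$
This is the collection of r.e. $X$ with $\overline M\subseteq^*X$, so it is a filter. It is proper since $M\neq^*\omega$. It is prime: if neither $X$ nor $Y$ is in $p_M$, then $X\cup M=^*M$ and $Y\cup M=^*M$, so $X\cup Y\cup M=^*M\ne^*\omega$. Clearly $M\notin p_M$.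

There is a prime $q\supsetneq p_M$ containing $M$. By the prime filter theorem it suffices that $X\cap M$ is infinite for all $X\in p_M$. If $X\cap M$ were finite, then $X=^*\overline M$, so $\overline M$ would be r.e. and infinite, hence would contain an infinite recursive set that leaves an infinite rest of $\overline M$; adding that recursive set to $M$ contradicts maximality. So strict inclusions between primes do occur, and by (P1) the primes $p_M\subsetneq q$ contain the same recursive sets.

**Primes that are easy.** Some cases of Theorem 1 need no recursion theory.

* If $p$ is a minimal prime, so is $\varphi^*(p)$, since $\varphi^*$ is an automorphism of the order. So neither can lie strictly below the other. The same holds for maximal primes. For instance, every $p_M$ is minimal: if $p'\subseteq p_M$ is a prime and $X\in p_M$, then $X\cup M=^*\omega\in p'$ and $M\notin p'$, so $X\in p'$.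
* If $\varphi^n=\mathrm{id}$ with $n\geq1$, then $p<\varphi^*(p)$ would give $p<\varphi^*(p)<(\varphi^*)^2(p)<\dots<(\varphi^*)^n(p)=p$, which is absurd.

**Order theory alone is not enough.** In the bounded distributive lattice $\mathbb Z\cup\{-\infty,\infty\}$, the map $\varphi(n)=n+1$ (fixing $\pm\infty$) is an automorphism. The prime filter $p_n=\{m:m\ge n\}$ is sent to $\{m:m+1\ge n\}=p_{n-1}\supsetneq p_n$. So Theorem 1 must use something specific about r.e. sets.

## 3. Recursive permutations: a recursive three-colouring

Let $h$ be a recursive permutation of $\omega$ and let $\varphi$ be induced by $X\mapsto h(X)$. Here Theorems 1 and 2 can be proved by hand.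

Colour the points $x$ with $h(x)\neq x$, in the order $x=0,1,2,\dots$, with colours $0,1,2$: give $x$ the least colour not used by those of its two neighbours $h(x),h^{-1}(x)$ that are smaller than $x$. Two neighbours block at most two colours, so a colour is available. This is a recursive procedure. If $h(x)\ne x$, then $h(x)$ is not fixed either, and whichever of $x,h(x)$ is larger received a colour different from that of the other. Let $F$ be the set of fixed points and $A_i$ the set of points of colour $i$. Then
$$\omega=F\sqcup A_0\sqcup A_1\sqcup A_2,\qquad h(A_i)\cap A_i=\emptyset,$$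
and all four sets are recursive. A prime $p$ contains exactly one of them.

* If $F\in p$, then $h(X)\cap F=X\cap F$ gives $h(X)\in p\iff X\in p$, so $\varphi^*(p)=p$.
* If $A_i\in p$, then $h(A_i)\notin p$, so the recursive set $A_i$ is in $p\setminus\varphi^*(p)$. By (P1), $p$ and $\varphi^*(p)$ are incomparable.

The plan suggested by this case is to separate $p$ from $\varphi^*(p)$ by a *recursive* set whenever they differ. This fits well with a known fact (Shore): each automorphism of $\mathcal E^*$ is uniquely determined by its action on the sublattice $\mathcal R^*$ of recursive sets modulo finite sets.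

Here is where the plan stops. An automorphism $\Phi$ of $\mathcal E$ permutes the atoms $\{x\}$, so it has the form $\Phi(X)=h(X)$ for a permutation $h$ of $\omega$: we have $x\in X$ iff $\{x\}\subseteq X$ iff $\{h(x)\}\subseteq\Phi(X)$. But $h$ need not be recursive. The colour classes $A_i$ are then only recursive in $h$; nothing makes them r.e., and a prime, which consists of r.e. sets, has no opinion about them. Moreover, if $p<\varphi^*(p)$ did occur, then (P1) tells us that no recursive set distinguishes the two primes. The action on $\mathcal R^*$ determines $\varphi$, but the recursive sets in a prime do not determine the prime, as the pair $p_M\subsetneq q$ shows. So a contradiction must come from an r.e. set $A\in\varphi^*(p)\setminus p$ that is not recursive, and we must build something inside $A$.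

## 4. Splittings of an r.e. set modulo recursive subsets

What can be built inside $A$? If $q=\varphi^*(p)$ contains $A$ and $A=X\sqcup X'$ is a splitting into two disjoint r.e. sets, then $X\in q$ or $X'\in q$. The plan is to build a splitting for which both cases are impossible.

**Definition.** For r.e. $A$ let
$$S(A)=\{X\text{ r.e.}:X\subseteq A,\ A\setminus X\text{ r.e.}\},\qquad R(A)=\{R\subseteq A:R\text{ recursive}\}.$$
For r.e. sets $X,Y$ write $X=_{R(A)}Y$ if $X\mathbin\triangle Y\subseteq^*R$ for some $R\in R(A)$.

The relation $=_{R(A)}$ is an equivalence relation; for transitivity take the union of the two recursive sets. The set $S(A)$ is a Boolean algebra with top $A$, since $A\setminus(X\cap Y)=(A\setminus X)\cup(A\setminus Y)$, and similarly for unions. It contains $R(A)$, because $A\setminus R=A\cap\overline R$ is r.e. And $R(A)$ is an ideal in it: it is closed under unions, and if $D\in S(A)$ and $D\subseteq R\in R(A)$, then $D$ and $R\setminus D=R\cap(A\setminus D)$ are both r.e., so $D$ is recursive. Hence on $S(A)$ the relation $=_{R(A)}$ is congruence modulo the ideal $R(A)$ (up to finite sets).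

**Example.** If $A$ is recursive, every $X\in S(A)$ is recursive, since $\overline X=(A\setminus X)\cup\overline A$ is r.e.; so $S(A)=R(A)$ and all its elements are equivalent. If $A$ is r.e. but not recursive, then $A\ne_{R(A)}\emptyset$: from $A\subseteq^*R\subseteq A$ we would get $A=^*R$, so $A$ would be recursive.

**Theorem 3.** Let $p\subsetneq q$ be primes, $A\in q\setminus p$, and let $B$ be an r.e. set such that no recursive subset of $B$ is in $p$. Then there is no map $\theta:S(A)\to S(B)$ with all of the following properties.

* **(C1)** $\theta(X)\cap\theta(A\setminus X)$ is finite for all $X\in S(A)$.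
* **(C2)** $X\in q\Rightarrow\theta(X)\in p$ for all $X\in S(A)$.
* **(C3)** There is a $\Sigma^0_3$ relation $\Gamma\subseteq\omega^2$ such that whenever $W_e\in S(A)$, $\Gamma(e,k)$ holds for some $k$, and every $k$ with $\Gamma(e,k)$ satisfies $W_k=_{R(B)}\theta(W_e)$.

For orientation: in the application, $q=\varphi^*(p)$, $B$ is the image of $A$, and $\theta$ is the automorphism restricted to $S(A)$. Then (C1) and (C2) are immediate. Condition (C3) says that $\theta$ is not too complicated: from an index of $X$ we can guess, in a $\Sigma^0_3$ way, an index of $\theta(X)$ up to a recursive subset of $B$.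

Throughout, $W_{e,s}$ is a standard enumeration: the finite sets $W_{e,s}$ are computable uniformly in $e,s$, increase with $s$, and have union $W_e$.

## 5. The split by order of entry, when an index of the image is known

Let us first prove Theorem 3 under an assumption much stronger than (C3): there is a *recursive* function $f$ with $\theta(W_e)=W_{f(e)}$ whenever $W_e\in S(A)$. By the recursion theorem we may then know an index of $K=\theta(X)$ while we build $X$.

**The static attempt.** Aim for $X'=A\cap K$ and $X=A\setminus K$. If $X'\in q$, then $K\in q$, which clashes with $\theta(X')\in p\subseteq q$ and (C1). If $X\in q$, then $K=\theta(X)\in p\subseteq q$, so $X'=A\cap K\in q$, which clashes with $X\cap X'=\emptyset$. Both cases look impossible. The flaw is that $A\setminus K$ need not be r.e. If it is not, then $X\notin S(A)$ and the hypotheses say nothing about $\theta(X)$. To make both halves r.e. we must decide the place of each element $y$ of $A$ after finite time, for example when $y$ enters $A$; elements that enter $K$ later are then misplaced.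

**The repair.** Since $A\in q$, the set $A$ is infinite. Let $a(0),a(1),\dots$ be a recursive enumeration of $A$ without repetitions. Instead of all of $A\cap K$, take only the elements that are in $K$ already when they enter $A$. The misplaced elements form a subset of $A$, and $A\notin p$. So the prime $p$ does not see them.

**Lemma 4.** Let $p\subseteq q$ be primes, $A\in q\setminus p$, and let $a(0),a(1),\dots$ be a recursive enumeration of $A$ without repetitions. Let $K$ be r.e. with standard enumeration $(K_s)$, and let
$$G=\{a(s):a(s)\in K_s\}.$$
If $K\in p$, then $G\in q$.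

*Proof.* We separate the elements that appear in $K$ in time from those that appear in $A$ first. Let
$$U=\{y:\exists s\,(y\in K_s\ \&\ y\notin\{a(t):t<s\})\},\qquad V=\{a(s):a(s)\notin K_s\}.$$
Both are r.e.

*We have $K\subseteq U\cup V$.* Let $y\in K$. If $y\notin A$, any $s$ with $y\in K_s$ witnesses $y\in U$. If $y=a(s)$ and $y\in K_s$, then $s$ witnesses $y\in U$, because $a$ has no repetitions. If $y=a(s)$ and $y\notin K_s$, then $y\in V$.

*We have $U\cap A=G$.* If $y=a(s)\in K_s$, we just saw that $y\in U$. Conversely, let $s'$ witness $a(s)\in U$. Then $a(s)\notin\{a(t):t<s'\}$, so $s'\le s$ and $a(s)\in K_{s'}\subseteq K_s$. Hence $a(s)\in G$.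

Now let $K\in p$. Then $U\cup V\in p$, so $U\in p$ or $V\in p$. Since $V\subseteq A\notin p$, we have $V\notin p$. So $U\in p\subseteq q$, and with $A\in q$ we get $G=U\cap A\in q$. $\blacksquare$

The lemma uses both primes: $p$ to discard the late elements $V$, and $q$ to intersect with $A$. The hypothesis $K\in p$ cannot be weakened to $K\in q$. If $K=A$ is enumerated with delay, so that $K_s\subseteq\{a(t):t<s\}$, then $K\in q$ but $G=\emptyset$.

**The proof for recursive $f$.** For each $e$ let $X'^e=\{a(s):a(s)\in W_{f(e),s}\}$ and let $X^e$ be the rest of $A$. Both are r.e. uniformly in $e$, since each $a(s)$ is placed by a decision computable from $e,s$. By the recursion theorem fix $e$ with $W_e=X^e$, and write $X=X^e$, $X'=X'^e$. Then $X,X'\in S(A)$. With $K=W_{f(e)}=\theta(X)$ and $K_s=W_{f(e),s}$ we have $X'=G$.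

* If $X\in q$, then $K=\theta(X)\in p$ by (C2), so $X'=G\in q$ by Lemma 4, and $\emptyset=X\cap X'\in q$, a contradiction.
* If $X'\in q$, then $\theta(X')\in p\subseteq q$ by (C2), and $\theta(X)=K\supseteq G=X'$ is in $q$. So the finite set $\theta(X)\cap\theta(X')$ is in $q$, a contradiction.

One of the cases must hold since $X\cup X'=A\in q$. So no such $\theta$ exists.

Under (C3) alone, two things are missing. First, we know $K$ only up to a recursive subset of $B$. Second, we have no recursive access to an index of $K$, only $\Sigma^0_3$ guesses, so $y$ may be placed according to a wrong guess. The first error lives on a recursive subset of $B$. We shall arrange that the second lives, up to finitely many points, on a recursive subset of $A$. Neither kind of set is seen by $p$ or $q$.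

## 6. Guessing a $\Sigma^0_3$ index while $A$ is enumerated

**Proof of Theorem 3.** Suppose $\theta$ exists, with $\Gamma$ as in (C3).

**Step 1. Recursive subsets of $A$ and of $B$ lie in neither prime.** This is what lets us ignore errors on recursive sets.

If $R\subseteq A$ is recursive and $R\in q$, then $R\in p$ by (P1), so $A\in p$, a contradiction. So no recursive subset of $A$ is in $q$, and hence none is in $p\subseteq q$. No recursive subset of $B$ is in $p$ by hypothesis, so by (P1) none is in $q$. Again $A$ is infinite, and we fix a recursive enumeration $a(0),a(1),\dots$ of $A$ without repetitions.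

**Step 2. Turn $\Gamma$ into a process that can be watched stage by stage.** The purpose is to replace "$\Gamma(e,k)$ holds" by "something happens infinitely often".

Since $\Gamma$ is $\Sigma^0_3$, there is a decidable $P$ with $\Gamma(e,k)\iff\exists w\,\forall u\,\exists v\,P(e,k,w,u,v)$. By the $s$-$m$-$n$ theorem there is a recursive $r$ with
$$W_{r(e,k,w)}=\{u:\forall u'\le u\ \exists v\ P(e,k,w,u',v)\}.$$
This set is infinite iff $\forall u\,\exists v\,P(e,k,w,u,v)$. Hence
$$\Gamma(e,k)\iff\exists w\ \big(W_{r(e,k,w)}\text{ is infinite}\big).\tag{1}$$

Fix $e$, and code pairs by a recursive bijection $\langle\cdot,\cdot\rangle$ of $\omega^2$ with $\omega$. Say that $n=\langle k,w\rangle$ *fires* at stage $t$ if $t\ge n$ and $W_{r(e,k,w),t+1}\ne W_{r(e,k,w),t}$. This is decidable in $e,n,t$, and $n$ fires infinitely often iff $W_{r(e,k,w)}$ is infinite. (If $W_{r(e,k,w)}$ is $\{0,1,2\}$, say, then $n$ fires at most three times.)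

**Step 3. The splitting.** Each $y$ is placed when it enters $A$, as in Section 5, with the index of $K$ replaced by the best current guess.

Given $e$, define a partition $A=X^e\sqcup X'^e$ as follows. For $y=a(s)$ let $n(y)$ be the least $n$ that fires at some stage $t$ with
$$y\le t\le s,$$
if there is one. Only $n\le s$ can qualify, since firing at $t$ requires $n\le t$; so we can decide whether $n(y)$ exists, and find it. If $n(y)=\langle k,w\rangle$ exists and $y\in W_{k,s}$, put $y$ into $X'^e$. Otherwise put $y$ into $X^e$.

The placement of $a(s)$ is computable from $e$ and $s$, so $X^e$ and $X'^e$ are r.e. uniformly in $e$.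

The lower end $y$ of the window matters. If we allowed all $t\le s$, then a wrong $n$ that fires once, at stage $t_0$, would compete for every $y=a(s)$ with $s\ge t_0$. With the window $[y,s]$ it competes only for the finitely many $y\le t_0$.

**Step 4. The fixed point and the true guess.** We now make $X$ and its own index known to each other, and identify the $K$ against which the construction acts.

By the recursion theorem fix $e$ with $W_e=X^e$, and write $X=X^e$, $X'=X'^e=A\setminus X$. Then $W_e=X\in S(A)$, and also $X'\in S(A)$. By (C3), $\Gamma(e,k)$ holds for some $k$, so by (1) some $n$ fires infinitely often. Let $n^*=\langle k^*,w^*\rangle$ be the least such $n$. Then $W_{r(e,k^*,w^*)}$ is infinite, so $\Gamma(e,k^*)$ holds. Put $K=W_{k^*}$ and $K_s=W_{k^*,s}$. By (C3), $K=_{R(B)}\theta(X)$, so there is a recursive $R_1\subseteq B$ with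
$$K\mathbin\triangle\theta(X)\subseteq^*R_1.\tag{2}$$
By Step 1, $R_1\notin p$ and $R_1\notin q$, so $\overline{R_1}\in p$ and $\overline{R_1}\in q$.

**Step 5. Off a recursive subset of $A$, the true guess is used.** The purpose is to show that $X'$ is the set $G=\{a(s):a(s)\in K_s\}$ of Lemma 4, up to an error that $q$ does not see.

Let $F(y)$ be the least stage $\ge y$ at which $n^*$ fires. Since $n^*$ fires infinitely often and firing is decidable, $F$ is total recursive. Let
$$R=\{y:\exists s<F(y)\ (a(s)=y)\},$$
the set of elements that enter $A$ too early for the true guess to have fired in the window. The quantifier is bounded by a recursive function, so $R$ is recursive, and $R\subseteq A$. By Step 1, $R\notin q$, so $\overline R\in q$.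

Let $y=a(s)\in A\setminus R$. Then $y\le F(y)\le s$, so $n^*$ fires at a stage in $[y,s]$. Hence $n(y)$ exists and $n(y)\le n^*$. Each of the finitely many $n<n^*$ fires only finitely often, so there is $t_0$ such that none of them fires at a stage $t\geq t_0$. If $y\ge t_0$, none of them fires in $[y,s]$, so $n(y)=n^*$. Thus for almost all $y=a(s)\in A\setminus R$ we have $n(y)=n^*=\langle k^*,w^*\rangle$, and then by construction $y\in X'\iff y\in W_{k^*,s}=K_s\iff y\in G$. So
$$X'\cap\overline R=^*G\cap\overline R.\tag{3}$$

**Step 6. Both halves of the splitting lead to a contradiction.** We repeat the two cases of Section 5, correcting with $\overline R$ and $\overline{R_1}$. Since $X\cup X'=A\in q$, one of the cases holds.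

*Case 1: $X\in q$.* By (C2), $\theta(X)\in p$. Since $\overline{R_1}\in p$, also $\theta(X)\cap\overline{R_1}\in p$, and by (2) $\theta(X)\cap\overline{R_1}\subseteq^*K$. So $K\in p$. By Lemma 4, $G\in q$. Since $\overline R\in q$, we have $G\cap\overline R\in q$, and (3) gives $X'\in q$. But $X\cap X'=\emptyset$, a contradiction.

*Case 2: $X'\in q$.* By (C2), $\theta(X')\in p\subseteq q$. Since $\overline R\in q$, we have $X'\cap\overline R\in q$, and (3) gives $G\in q$. As $G\subseteq K$, also $K\in q$. Since $\overline{R_1}\in q$ and, by (2), $K\cap\overline{R_1}\subseteq^*\theta(X)$, we get $\theta(X)\in q$. Hence $\theta(X)\cap\theta(X')\in q$. This set is finite by (C1), a contradiction. $\blacksquare$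

In Case 1 we need $\overline{R_1}\in p$, and in Case 2 we need $\overline{R_1}\in q$. In Case 1 the image must be in the smaller prime $p$, as (C2) provides, because Lemma 4 starts from $K\in p$.

## 7. Automorphisms satisfy (C1)–(C3): proof of Theorem 1

**Lifting** (see R. I. Soare, *Automorphisms of the lattice of recursively enumerable sets I: maximal sets*, Ann. of Math. 100 (1974)). Every automorphism of $\mathcal E^*$ is induced by an automorphism of the lattice $\mathcal E$.

**Theorem CH** (P. Cholak and L. A. Harrington, *Isomorphisms of splits of computably enumerable sets*, J. Symbolic Logic 68 (2003), 1044–1064, main theorem). Let $\Phi$ be an automorphism of $\mathcal E$ with $\Phi(A)=\hat A$. Then $S(A)/R(A)$ and $S(\hat A)/R(\hat A)$ are $\Delta^0_3$-isomorphic via the isomorphism induced by $\Phi$. That is, there is a function $f\le_T\mathbf 0''$ such that $W_e\in S(A)$ implies $W_{f(e)}\in S(\hat A)$ and $W_{f(e)}=_{R(\hat A)}\Phi(W_e)$.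

We use only this consequence: *(C3) holds for $B=\hat A$ and $\theta=\Phi\restriction S(A)$.* Indeed, let $\Gamma(e,k)$ be the relation $f(e)=k$. The graph of a function computable in $\mathbf 0''$ is $\Sigma^0_3$, and the two demands of (C3) are what the theorem states.

**Independence of the coding.** The consequence does not depend on how "$\Delta^0_3$-isomorphic" is coded. Suppose instead that the isomorphism is given on a $\mathbf 0''$-computable list of indices $s(0),s(1),\dots$ whose sets represent all classes of $S(A)/R(A)$, by $f\le_T\mathbf 0''$ with $W_{f(n)}=_{R(\hat A)}\Phi(W_{s(n)})$. Then put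
$$\Gamma(e,k):\iff\exists n\,\big(W_e=_{R(A)}W_{s(n)}\ \&\ k=f(n)\big).$$

*$\Gamma$ is $\Sigma^0_3$.* We have $W_i=_{R(A)}W_j$ iff there are $u,v$ with
$$W_u\cup W_v=\omega,\quad W_u\cap W_v=\emptyset,\quad W_u\subseteq A,\quad W_i\subseteq^*W_j\cup W_u,\quad W_j\subseteq^*W_i\cup W_u.$$
The first two conditions say that $W_u$ is recursive with complement $W_v$. The first three are $\Pi^0_2$. The last two are $\Sigma^0_3$: for example, the first of them says that there is $b$ such that every $x>b$ in $W_i$ lies in $W_j\cup W_u$, and the part after "there is $b$" is $\Pi^0_2$. So $W_i=_{R(A)}W_j$ is a $\Sigma^0_3$ relation of $i,j$. Rewriting $\Gamma(e,k)$ as $\exists n\,\exists j\,(j=s(n)\ \&\ W_e=_{R(A)}W_j\ \&\ k=f(n))$, where the graphs of $s$ and $f$ are $\Sigma^0_3$, we see that $\Gamma$ is $\Sigma^0_3$.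

*$\Gamma$ is correct.* If $W_e\in S(A)$, some $s(n)$ represents its class, so $\Gamma(e,f(n))$ holds. Now let $\Gamma(e,k)$ hold through $n$. First, $\Phi$ preserves finite sets, since an r.e. set is finite iff it has only finitely many r.e. subsets; hence $\Phi$ preserves $\subseteq^*$. If $X\mathbin\triangle Y\subseteq^*R\in R(A)$, then $X\subseteq^*Y\cup R$ and $Y\subseteq^*X\cup R$. Applying $\Phi$ gives $\Phi(X)\mathbin\triangle\Phi(Y)\subseteq^*\Phi(R)$, and $\Phi(R)\in R(\hat A)$, because $\Phi$ preserves complemented elements and $\Phi(R)\subseteq\Phi(A)=\hat A$. So $\Phi(W_e)=_{R(\hat A)}\Phi(W_{s(n)})=_{R(\hat A)}W_{f(n)}=W_k$, as required.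

**Proof of Theorem 1.** Suppose $q=\varphi^*(p)\supsetneq p$. By Lifting, let $\Phi$ be an automorphism of $\mathcal E$ inducing $\varphi$. Choose $A\in q\setminus p$ and put $B=\Phi(A)$.

**Step 1. No recursive $R\subseteq B$ is in $p$.** This is the hypothesis of Theorem 3 on $B$. Suppose $R\subseteq B$ is recursive and $R\in p$. Then $\Phi^{-1}(R)$ is a recursive subset of $A$. It lies in $\varphi^*(p)=q$, because $\Phi(\Phi^{-1}(R))=R\in p$. By (P1), $\Phi^{-1}(R)\in p$, so $A\in p$, a contradiction.

**Step 2. The map $\theta=\Phi\restriction S(A)$ satisfies (C1)–(C3).** If $A=X\sqcup X'$ with $X,X'$ r.e., then $\Phi(X)\cup\Phi(X')=\Phi(A)=B$ and $\Phi(X)\cap\Phi(X')=\Phi(\emptyset)=\emptyset$. So $\theta$ maps $S(A)$ into $S(B)$, and (C1) holds. (C2) holds because $X\in q=\varphi^*(p)$ means $\Phi(X)\in p$. (C3) holds by Theorem CH.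

This contradicts Theorem 3. So $\varphi^*(p)>p$ is impossible, for every automorphism and every prime.

**Step 3. The downward direction.** If $p'=\varphi^*(p)<p$, then $(\varphi^{-1})^*(p')=p>p'$. This contradicts what was just proved, applied to the automorphism $\varphi^{-1}$ and the prime $p'$.

Hence $p$ and $\varphi^*(p)$ are equal or incomparable. $\blacksquare$

**Remark.** If there is $f\le_T\mathbf 0''$ with $\varphi(W_e)=^*W_{f(e)}$ for all $e$, then Theorem CH is not needed: let $\Gamma(e,k)$ be $f(e)=k$. This is $\Sigma^0_3$, and $\Phi(W_e)=^*W_{f(e)}$ gives $\Phi(W_e)=_{R(B)}W_{f(e)}$ with the recursive set $\emptyset\subseteq B$. So (C3) holds.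

## 8. A set almost disjoint from its image: proof of Theorem 2

In Section 3, when $\varphi^*(p)\ne p$, we found $A_i\in p$ with $h(A_i)\cap A_i=\emptyset$. Theorem 2 says that such a set, up to finitely many points and now only r.e., exists for every automorphism. It follows from Theorem 1 and the reduction property.

**Reduction.** For r.e. $X,Y$ there are disjoint r.e. $X_1\subseteq X$, $Y_1\subseteq Y$ with $X_1\cup Y_1=X\cup Y$. To see this, enumerate $X$ and $Y$ simultaneously; let $X_1$ consist of the elements that appear in $X$ no later than in $Y$, and $Y_1$ of those that appear in $Y$ strictly before they appear in $X$ (where never appearing counts as later than every stage).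

**(P2)** If $p,p'$ are incomparable primes, there are disjoint r.e. $U\in p$, $V\in p'$.

*Proof.* Take $X\in p\setminus p'$ and $Y\in p'\setminus p$, and reduce them to $X_1,Y_1$. Since $X_1\cup Y_1=X\cup Y\in p$ and $Y_1\subseteq Y\notin p$, we get $X_1\in p$. Likewise $X_1\cup Y_1\in p'$ and $X_1\subseteq X\notin p'$, so $Y_1\in p'$. Put $U=X_1$, $V=Y_1$. $\blacksquare$

**Proof of Theorem 2.**

**Step 1. (i) excludes (ii).** Let $\varphi^*(p)=p$ and $Z\in p$. Then $Z\in\varphi^*(p)$, so $\varphi(Z)\in p$ and $\varphi(Z)\cap Z\in p$. Sets in $p$ are infinite, so (ii) fails.

**Step 2. If (i) fails, then (ii) holds.** By Theorem 1, $p$ and $p'=\varphi^*(p)$ are incomparable. By (P2) take disjoint r.e. $U\in p$ and $V\in p'$. Since $V\in\varphi^*(p)$, we have $\varphi(V)\in p$, so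
$$Z:=U\cap\varphi(V)\in p.$$
From $Z\subseteq\varphi(V)$ we get $\varphi^{-1}(Z)\subseteq^*V$. Also $Z\subseteq U$. So $\varphi^{-1}(Z)\cap Z\subseteq^*V\cap U=\emptyset$, that is, $\varphi^{-1}(Z)\cap Z$ is finite. Applying $\varphi$, we find that $Z\cap\varphi(Z)$ is finite. $\blacksquare$
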